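\title{The stretch of a uniform spanning tree: the exponent is $4/5$}

\begin{abstract}
We compare expected distances in the uniform spanning tree of a connected simple graph on $n$ vertices with distances in the graph, for one pair of vertices and on average over all pairs. The expected tree distance between $x$ and $y$ is at most $70\,n^{4/5}(1+\ln n)^{1/5}R(x,y)^{1/5}$, where $R$ is the effective resistance, and chains of cliques show that this bound is sharp up to the logarithmic factor. The largest possible value of either ratio is $n^{4/5+o(1)}$. In particular, the exponent $3/4$ of the known lower bound for the averaged ratio is not best possible.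
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $G=(V,E)$ be a finite connected simple graph with $|G|=n\ge2$ vertices, and let $T$ be a uniform spanning tree of $G$, that is, a spanning tree chosen uniformly at random. Write $d_G$ and $d_T$ for the graph distances in $G$ and in $T$. For distinct vertices $u,v$ put
\[
\operatorname{ad}_G(u,v)=\mathbb{E}\,d_T(u,v),\qquad
\operatorname{aad}_G=\binom n2^{-1}\sum_{\{u,v\}}\operatorname{ad}_G(u,v),\qquad
\bar d_G=\binom n2^{-1}\sum_{\{u,v\}}d_G(u,v),
\]
where the sums run over unordered pairs of distinct vertices. The ratios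
\[
A_G(u,v)=\frac{\operatorname{ad}_G(u,v)}{d_G(u,v)},\qquad B_G=\frac{\operatorname{aad}_G}{\bar d_G}
\]
measure how much a typical spanning tree stretches the metric of $G$, for one pair and for all pairs together. We study their largest values over connected simple graphs of a given order,
\[
a(n)=\max_{|G|=n}\ \max_{u\ne v}A_G(u,v),\qquad b(n)=\max_{|G|=n}B_G .
\]

Since $1\le d_G\le d_T\le n-1$ for distinct vertices, both ratios lie between $1$ and $n-1$, and they equal $1$ when $G$ is a tree. To see what stands in the way of the value $n-1$, take a cycle of length $n$, fix an edge $uv$, and replace each of the other $n-1$ edges by $M$ parallel edges. There are $M^{n-1}$ spanning trees without the edge $uv$, and in them $d_T(u,v)=n-1$; there are $(n-1)M^{n-2}$ spanning trees that contain it. For $M=1$, the ordinary cycle, $A_G(u,v)=2(n-1)/n<2$: the long way round is rarely intact. For $M\ge n-1$ the long way round is intact at least half of the time, and $A_G(u,v)\ge(n-1)/2$. So in multigraphs the trivial bound gives the right order. In a simple graph a long route becomes reliable only through many parallel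 edges between large sets of vertices; this uses up vertices, and it creates shortcuts inside the route. The problem is to find the best trade.

The complete graph has as many alternative routes as a simple graph can have, and $B_{K_n}=\Theta(\sqrt n)$ (Example~\ref{ex:Kn}), so one might guess that $\sqrt n$ is the largest order. The problem list \cite{warwick} asks how large $A_G(u,v)$ and $B_G$ can be and records that this guess is wrong. There is an infinite family of graphs and vertex pairs for which $A_G(u,v)=\Theta(\sqrt{|E|})$ is not $O(\sqrt{|G|})$, and for every $\epsilon>0$ there are connected graphs of arbitrarily large order with $B_G\ge|G|^{3/4-\epsilon}$. The question is whether the exponent $3/4$ is best possible, that is, whether $b(n)\le n^{3/4+o(1)}$ as $n\to\infty$. It is not: the exponent is $4/5$, for $b(n)$ and for $a(n)$.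

Let $R(x,y)=R_G(x,y)$ be the effective resistance between $x$ and $y$ when every edge is a unit resistor (Section~\ref{sec:tools}); always $R(x,y)\le d_G(x,y)$. The letters $c,C$ denote positive absolute constants, whose values may change from one occurrence to the next.

\begin{theorem}\label{thm:upper}
For every connected simple graph $G$ on $n\ge2$ vertices and all $x\ne y$,
\[
\operatorname{ad}_G(x,y)\le70\,n^{4/5}(1+\ln n)^{1/5}R(x,y)^{1/5}.
\]
Consequently $A_G(x,y)\le70\,n^{4/5}(1+\ln n)^{1/5}d_G(x,y)^{-4/5}$ and $B_G\le70\,n^{4/5}(1+\ln n)^{1/5}\,\bar d_G^{\;-4/5}$.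
\end{theorem}

\begin{theorem}\label{thm:lower}
For all $n\ge2$, $b(n)\ge c\,n^{4/5}(\ln(n+1))^{-6/5}$ and $a(n)\ge c\,n^{4/5}$.
\end{theorem}

Since $d_G(x,y)\ge1$ and $\bar d_G\ge1$, the two theorems combine as follows.

\begin{corollary}\label{cor:main}
For all $n\ge2$,
\[
c\,n^{4/5}(\ln(n+1))^{-6/5}\le b(n)\le70\,n^{4/5}(1+\ln n)^{1/5},\qquad
c\,n^{4/5}\le a(n)\le70\,n^{4/5}(1+\ln n)^{1/5}.
\]
Thus $b(n)=n^{4/5+o(1)}$, and the bound $b(n)\le n^{3/4+o(1)}$ is false.
\end{corollary}

The dependence on the resistance in Theorem~\ref{thm:upper} is also sharp up to the logarithm.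

\begin{proposition}\label{prop:sharp}
For all integers $L\ge1$ and $m\ge3$ there are a connected simple graph $G$ on $n$ vertices and vertices $x\ne y$ with $Lm^5\le n\le5Lm^5$, $R(x,y)\le5L/m^5$ and $\operatorname{ad}_G(x,y)\ge\frac1{160}\,n^{4/5}R(x,y)^{1/5}$.
\end{proposition}

The exact powers of the logarithm are not determined here.

The upper bound sorts the vertices of the tree path from $x$ to $y$ by degree. Let $\mu$ be the expected number of vertices on the path with degree between $d$ and $2d$, and let $\rho=R(x,y)$. We prove two bounds: $\mu\le C(d\rho n^2)^{1/3}$, which is strong for small $d$, and $\mu\le Cn\sqrt{(1+\ln n)/d}$, which is strong for large $d$. Up to the logarithm they meet at $d=(n/\rho)^{2/5}$, with common value $n^{4/5}\rho^{1/5}$. The examples place a positive fraction of the vertices in cliques of exactly this size. Section~\ref{sec:tools} collects the tools, Section~\ref{sec:lower} constructs the examples, and Section~\ref{sec:upper} proves Theorem~\ref{thm:upper}.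

\section{Random walks, networks and spanning trees}\label{sec:tools}

\subsection{Walks and the Laplacian}
Let $d_v$ be the degree of $v$ and $\mathbb{P}_v$ the law of simple random walk $(X_t)_{t\ge0}$ started at $v$. For $U\subseteq V$ let $\tau_U=\min\{t\ge0:X_t\in U\}$ and $\tau_U^+=\min\{t\ge1:X_t\in U\}$. For a walk $\omega=(\omega_0,\dots,\omega_r)$ let $p(\omega)=\prod_{t<r}1/d_{\omega_t}$, the probability that the random walk from $\omega_0$ begins with $\omega$. If $\omega^*$ is the reversed walk, then
\begin{equation}\label{eq:reverse}
d_{\omega_0}\,p(\omega)=d_{\omega_r}\,p(\omega^*).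
\end{equation}
The Laplacian acts by $\Delta f(a)=\sum_{b\sim a}(f(a)-f(b))$, and
\begin{equation}\label{eq:parts}
\sum_{ab\in E}(f(a)-f(b))(\psi(a)-\psi(b))=\sum_{a\in V}\psi(a)\,\Delta f(a).
\end{equation}
For a proper subset $W$ of $V$ let $\Delta_W$ be the submatrix of $\Delta$ with rows and columns in $W$ (an empty determinant is $1$), and let $g_W(u,v)$ be the expected number of visits to $v$ of the walk from $u$ before it leaves $W$. Writing $\Delta_W=D(I-P)$, with $D$ the diagonal matrix of degrees and $P$ the transition matrix restricted to $W$, we get $\Delta_W^{-1}(u,v)=g_W(u,v)/d_v$. Cramer's rule then gives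
\begin{equation}\label{eq:cramer}
\frac{g_W(u,u)}{d_u}=\frac{\det\Delta_{W\setminus\{u\}}}{\det\Delta_W}\qquad(u\in W).
\end{equation}

\subsection{Effective resistance}
For $y\in V$ and nonempty $D\subseteq V\setminus\{y\}$ the effective conductance is $\mathcal C(y\leftrightarrow D)=d_y\,\mathbb{P}_y(\tau_D<\tau_y^+)$, and $R(x,y)=1/\mathcal C(y\leftrightarrow\{x\})$. We use two variational principles.
\begin{itemize}
\item \emph{Dirichlet principle:} $\mathcal C(y\leftrightarrow D)$ is the minimum of $\sum_{ab\in E}(\psi(a)-\psi(b))^2$ over functions $\psi$ with $\psi(y)=0$ and $\psi=1$ on $D$.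
\item \emph{Thomson principle:} $R(x,y)$ is the minimum of the energy $\sum_{e\in E}\theta(e)^2$ over unit flows $\theta$ from $x$ to $y$.
\end{itemize}
By the second principle, adding edges does not increase $R$ (Rayleigh monotonicity), and the flow along a shortest path gives $R\le d_G$.

The voltage $\varphi(v)=\mathbb{P}_v(\tau_x<\tau_y)$ satisfies $\Delta\varphi=0$ off $\{x,y\}$ and $\Delta\varphi(y)=-\sum_{b\sim y}\varphi(b)=-1/R(x,y)$. Since $\sum_a\Delta\varphi(a)=0$, also $d_x\mathbb{P}_x(\tau_y<\tau_x^+)=\Delta\varphi(x)=1/R(x,y)$. Let $g=g_{V\setminus\{y\}}$. The number of visits to $x$ is geometric, so $g(x,x)=d_xR(x,y)$. By \eqref{eq:reverse}, $d_x\,g(x,v)=d_v\,g(v,x)=d_v\,\varphi(v)g(x,x)$, and therefore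
\begin{equation}\label{eq:green}
g(x,v)=d_v\,R(x,y)\,\varphi(v)\le d_v\,R(x,y).
\end{equation}

\subsection{Spanning trees and forests}
Let $\kappa(G)$ be the number of spanning trees, and $\kappa_2(G)=\kappa_2(G;x,y)$ the number of spanning forests with exactly two components, one containing $x$ and the other $y$. For nonempty $U\subseteq V$, a \emph{forest rooted at $U$} is a spanning forest each of whose components contains exactly one vertex of $U$. The \emph{loop erasure} $\operatorname{LE}(\omega)=(\gamma_0,\gamma_1,\dots)$ of a walk $\omega=(\omega_0,\dots,\omega_r)$ is the self-avoiding path defined as follows: $\gamma_0=\omega_0$; if $s_j$ is the time of the last visit to $\gamma_j$, stop if $s_j=r$, and otherwise put $\gamma_{j+1}=\omega_{s_j+1}$.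
\begin{itemize}
\item \emph{Kirchhoff's formulas:} $\mathbb{P}(uv\in T)=R(u,v)$ for every edge $uv$, and $R(x,y)=\kappa_2(G;x,y)/\kappa(G)$.
\item \emph{Matrix-tree theorem:} the number of forests rooted at $U$ is $\det\Delta_{V\setminus U}$.
\item \emph{Wilson's algorithm:} order the vertices arbitrarily and start from the vertex set $U$ with no edges. Repeatedly run a random walk from the first vertex not yet covered until it hits the current forest, and add its loop erasure. The result is a uniform forest rooted at $U$. In particular, the path from $x$ to $y$ in $T$ has the law of the loop erasure of a random walk from $x$ stopped at $y$.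
\end{itemize}

Our examples are glued from pieces along one or two vertices. If $G$ is the union of connected subgraphs $G_1,G_2$ with one common vertex, the spanning trees of $G$ are the unions of a spanning tree of $G_1$ and one of $G_2$, so $T\cap G_1$ and $T\cap G_2$ are independent uniform spanning trees. In particular, attaching pendant leaves to a graph changes neither $d_G$ nor the law of $d_T$ between old vertices. With two common vertices the pieces compete for the path.

\begin{lemma}\label{lem:glue}
Let $G$ be the union of edge-disjoint connected subgraphs $G_1,G_2$ with exactly two common vertices $x,y$, and let $R_i=R_{G_i}(x,y)$. Then $T\cap G_1$ fails to be a spanning tree of $G_1$ with probability $R_1/(R_1+R_2)$. It is a spanning tree of $G_1$ exactly when $T\cap G_2$ does not connect $x$ to $y$, and given this event it is uniform.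
\end{lemma}

\begin{proof}
Every component of the forest $T\cap G_i$ contains $x$ or $y$: all edges of $G$ at a component that contains neither lie in $G_i$, and $T$ is connected. The path from $x$ to $y$ in $T$ lies in $G_1$ or in $G_2$, because one can pass between them only at $x$ or $y$. Hence exactly one of $T\cap G_1$, $T\cap G_2$ is a spanning tree of its piece, and the other is a two-component forest separating $x$ from $y$. Conversely, any such pair of forests has a spanning tree of $G$ as its union. So $\kappa(G)=\kappa(G_1)\kappa_2(G_2)+\kappa_2(G_1)\kappa(G_2)$, where the second term counts the trees with $T\cap G_1$ disconnected. Divide by $\kappa(G_1)\kappa(G_2)$ and use $R_i=\kappa_2(G_i)/\kappa(G_i)$. Uniformity follows from the product form of the first term.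
\end{proof}

\subsection{Initial segments of the tree path}
Fix $x\ne y$, let $X$ be the random walk from $x$ stopped at $y$, and let $\gamma=\operatorname{LE}(X)$, which has the law of the tree path. We do not distinguish a path from its vertex set when the meaning is clear. For a self-avoiding path $\eta$ from $x$ to $v$ that avoids $y$ put
\[
w(\eta)=\sum_{\omega:\ \operatorname{LE}(\omega)=\eta}p(\omega),\qquad
e(\eta)=\mathbb{P}_v(\tau_y<\tau_\eta^+),
\]
where $\omega$ runs over the walks from $x$ to $v$ that avoid $y$. Thus $e(\eta)$ is the probability of escaping from the tip of $\eta$ to $y$ without touching $\eta$ again.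

\begin{lemma}\label{lem:segment}
Let $\eta$ and $v$ be as above.
\begin{itemize}
\item[(a)] $\mathbb{P}(\gamma\text{ starts with }\eta)=w(\eta)e(\eta)$.
\item[(b)] The sum of $w(\eta)$ over all $\eta$ ending at $v$ is $g_{V\setminus\{y\}}(x,v)$.
\item[(c)] Let $h(u)=\mathbb{P}_u(\tau_y<\tau_\eta)$. If $\gamma$ starts with $\eta$ with positive probability, then, given this event, the next vertex of $\gamma$ is $u\sim v$ with probability $h(u)/\sum_{u'\sim v}h(u')$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\eta$ have $j+1$ vertices, and let $\sigma$ be the time of the last visit of $X$ to $v$. Suppose that $\gamma$ starts with $\eta$. The last visits to the vertices of $\eta$ occur at times $s_0<\dots<s_j=\sigma$. So $X$ avoids $\eta$ after time $\sigma$, and the same times compute $\operatorname{LE}(X[0,\sigma])=\eta$. Conversely, if for some time $r$ we have $\operatorname{LE}(X[0,r])=\eta$ and $X$ avoids $\eta$ after time $r$, then $r=\sigma$, the last visits to the vertices of $\eta$ in $X$ and in $X[0,r]$ coincide, and $\gamma$ starts with $\eta$. Summing over $\omega=X[0,\sigma]$ with the Markov property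 gives (a). The next vertex of $\gamma$ is $X_{\sigma+1}$, so the same sum shows that $\gamma$ starts with $\eta$ followed by $u$ with probability $w(\eta)h(u)/d_v$; this gives (c). In (b) we sum $p(\omega)$ over all walks from $x$ to $v$ that avoid $y$, and this is the expected number of visits to $v$ before $\tau_y$.
\end{proof}

\begin{example}\label{ex:Kn}
Let $G=K_n$, let $\ell$ be the length of $\gamma$, and condition on an initial segment $\eta$ with $j+1$ vertices. We have $h=0$ on $\eta$ and $h(y)=1$, and by symmetry $h$ equals a constant $\alpha$ on the other $n-j-2$ vertices. Harmonicity at one of them reads $(n-1)\alpha=(n-j-3)\alpha+1$, so $\alpha=1/(j+2)$. By Lemma~\ref{lem:segment}(c) the next vertex is $y$ with probability $1/(1+(n-j-2)\alpha)=(j+2)/n$. Hence $\mathbb{P}(\ell>j)=\prod_{i=2}^{j+1}(1-i/n)$, which lies between $1-(j^2+3j)/(2n)$ and $e^{-j^2/(2n)}$. Summing over $j$ gives $B_{K_n}=\mathbb{E}\,\ell=\Theta(\sqrt n)$. The path stays long because the single exit $y$ competes with the $n-j-2$ unused vertices, each of weight $1/(j+2)$.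
\end{example}

\section{Chains of cliques}\label{sec:lower}

\subsection{The choice of parameters}
A clique of size $q$ holds the tree path for about $\sqrt q$ steps, so we force the path through many cliques in a row. The following rough count explains the sizes; it is not used in the proofs. Line up $M$ cliques of size $q$, and between consecutive cliques put a \emph{port}, an independent set of $p\le q$ vertices joined completely to both. A uniform flow shows that each clique contributes at most $2/(pq)$ to the resistance. The computation in Lemma~\ref{lem:length} shows that a path with $j$ vertices in a clique steps forward to the next port with probability at most about $(2p+j)/q$, so it collects at least about $\min(\sqrt q,q/p)$ vertices there. Join the two ends of the chain by an edge. By Lemma~\ref{lem:glue} the tree omits this edge with probability bounded below as long as $M\approx pq$. Then $n\approx pq^2$, and the ratio $A_G$ for the two ends is at least about $pq\min(\sqrt q,q/p)$. With $p=q^s$ this is $n$ to the power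
\[
\frac{s+3/2}{s+2}\quad\bigl(0\le s\le\tfrac12\bigr),\qquad\frac2{s+2}\quad\bigl(\tfrac12\le s\le1\bigr).
\]
Ports of one vertex give the exponent $3/4$. Wider ports lower the resistance at no cost in length until $p=\sqrt q$, where the exponent reaches its maximum $4/5$.

For $B_G$ all distances in $G$ must be small, so many shortcuts are needed, and the tree must avoid all of them. To keep the analysis exact we pinch the chain at single vertices; the tree then factorizes over the blocks between them. A pinch point $z$ with $f$ neighbors in a block costs resistance at least $1/f$. A block with $M'$ cliques has about $M'q$ vertices and resistance about $M'q^{-3/2}$, so the pinch is affordable with $f=M'q$ once $M'\ge q^{1/4}$. This leads to $q=m^4$, $p=m^2$, $M'=m$ and $f=m^5$.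

\subsection{The block}
Let $m\ge3$ be an integer and $k=m^2$. The graph $S^\circ$ has two \emph{terminals} $z,z'$ and, as further vertices, disjoint sets $F,F'$ (independent, of size $m^5$), $P_0,\dots,P_m$ (independent, of size $k$) and $C_1,\dots,C_m$ (cliques, of size $k^2$). Consecutive sets in the list
\[
\{z\},\ F,\ P_0,\ C_1,\ P_1,\ C_2,\ \dots,\ C_m,\ P_m,\ F',\ \{z'\}
\]
are joined completely, and there are no other edges. Fix $s_i\in C_i$ for each $i$, and let $S$ be $S^\circ$ together with the $m$ \emph{shortcuts} $zs_i$ (Figure~\ref{fig:block}). The vertices other than the terminals form the \emph{interior}, of size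
\[
N_S=3m^5+m^3+m^2\in[3m^5,4m^5].
\]
In $S$ every interior vertex is within distance $3$ of $z$: the set $F$ and the $s_i$ are at distance $1$, the cliques and ports are within distance $2$ through the $s_i$, and $F'$ is adjacent to $P_m$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\node[circle,fill,inner sep=1.5pt,label=left:$z$] (z) at (0,0) {};
\node[circle,fill,inner sep=1.5pt,label=right:$z'$] (y) at (10.8,0) {};
\foreach \a/\x/\t in {F/1.2/F,G/9.6/F'}
  \node[draw,rounded corners,minimum height=18mm,minimum width=7mm] (\a) at (\x,0) {$\t$};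
\foreach \a/\x/\t in {P/2.4/P_0,Q/4.8/P_1,W/8.4/P_m}
  \node[draw,rounded corners,minimum height=6mm] (\a) at (\x,0) {$\t$};
\foreach \a/\x/\t in {C/3.6/C_1,D/7.2/C_m}
  \node[draw,fill=gray!20,minimum size=12mm] (\a) at (\x,0) {$\t$};
\node (M) at (6,0) {$\cdots$};
\draw[line width=2pt,gray] (z)--(F)--(P)--(C)--(Q)--(M)--(D)--(W)--(G)--(y);
\fill (3.6,0.42) circle (1.5pt) node[right] {$s_1$};
\fill (7.2,0.42) circle (1.5pt) node[right] {$s_m$};
\draw[dashed] (z) .. controls (0.3,2.2) and (3.2,2) .. (3.6,0.42);
\draw[dashed] (z) .. controls (-0.2,2.9) and (6.6,2.6) .. (7.2,0.42);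
\foreach \x/\t in {1.2/m^5,2.4/m^2,3.6/m^4,4.8/m^2,7.2/m^4,8.4/m^2,9.6/m^5}
  \node at (\x,-1.25) {$\t$};
\end{tikzpicture}
\caption{The block $S$. Shaded squares are cliques, rounded boxes are independent sets, and sizes are written below. A thick line means that the two sets are joined completely. The dashed edges from $z$ to one vertex $s_i$ of each clique are the shortcuts; without them the graph is $S^\circ$.}\label{fig:block}
\end{figure}

\begin{lemma}\label{lem:resist}
$R_S(z,z')\le R_{S^\circ}(z,z')\le5m^{-5}$, and $R_S(z,s_i)\le3m^{-4}$ for every $i$.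
\end{lemma}

\begin{proof}
By Rayleigh monotonicity it suffices to bound resistances in $S^\circ$. Send a unit flow from $z$ forward through the list, spread uniformly over the edges between each pair of consecutive sets. A layer of $r$ edges has energy $1/r$. From $z$ to $z'$ there are two layers of $m^5$ edges, two of $m^7$ edges and $2m$ of $m^6$ edges, so the energy is $4m^{-5}+2m^{-7}\le5m^{-5}$. To reach $s_i$, stop this flow when it is spread uniformly over $C_i$, and send the amount $m^{-4}$ from every other vertex of $C_i$ along its edge to $s_i$. The energy is at most $m^{-5}+m^{-7}+2m\cdot m^{-6}+m^{-4}\le3m^{-4}$.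
\end{proof}

\begin{lemma}\label{lem:length}
Let $\gamma$ be the path from $z$ to $z'$ in the uniform spanning tree of $S^\circ$. Then $\mathbb{E}|\gamma\cap C_i|\ge5k/64$ for every $i$, and $\operatorname{ad}_{S^\circ}(z,z')\ge m^3/32$.
\end{lemma}

\begin{proof}
We repeat the computation of Example~\ref{ex:Kn} with the port $P_i$ in the role of the exit. Fix $i$. Call an index $j$ \emph{early} if $\gamma_j\in C_i$ and $|\gamma[0,j]\cap C_i|\le k/8$. This property depends only on $\gamma[0,j]$, and there are at most $k/8$ early indices.

Condition on $\gamma[0,j]=\eta$ with $j$ early, and let $h(u)=\mathbb{P}_u(\tau_{z'}<\tau_\eta)$, which vanishes on $\eta$. Permutations of $C_i\setminus\eta$, of $P_i\setminus\eta$ or of $P_{i-1}\setminus\eta$ are automorphisms of $S^\circ$ that fix $z'$ and each vertex of $\eta$. So $h$ is constant on each of these sets, with values $\alpha,\beta,\beta^-$. The set $C_i\setminus\eta$ is nonempty and its vertices have degree $k^2-1+2k$. Harmonicity at one of them reads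
\[
(k^2-1+2k)\,\alpha=(|C_i\setminus\eta|-1)\,\alpha+|P_i\setminus\eta|\,\beta+|P_{i-1}\setminus\eta|\,\beta^-.
\]
Dropping the last term gives $|P_i\setminus\eta|\,\beta\le(2k+|C_i\cap\eta|)\,\alpha\le\frac{17}8k\alpha$. Since $C_i$ is a clique, all of $C_i\setminus\eta$ is adjacent to $\gamma_j$, and Lemma~\ref{lem:segment}(c) bounds the conditional probability of $\gamma_{j+1}\in P_i$ by
\[
\frac{|P_i\setminus\eta|\,\beta}{|C_i\setminus\eta|\,\alpha}\le\frac{17k/8}{k^2-k/8}\le\frac3k .
\]
If $\alpha=0$, then $|P_i\setminus\eta|\beta=0$ and the probability is $0$.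

Summing over $j$, the expected number of early indices $j$ with $\gamma_{j+1}\in P_i$ is at most $\frac3k\cdot\frac k8=\frac38$. The edges between $C_i$ and $P_i$ separate $z$ from $z'$, so there is always an index $j$ with $\gamma_j\in C_i$ and $\gamma_{j+1}\in P_i$, and it is early if $|\gamma\cap C_i|\le k/8$. Hence $\mathbb{P}(|\gamma\cap C_i|\le k/8)\le3/8$ and $\mathbb{E}|\gamma\cap C_i|\ge\frac58\cdot\frac k8$. The cliques are disjoint and contain no terminal, so the expected length of $\gamma$ is at least $5mk/64\ge m^3/32$.
\end{proof}

\begin{lemma}\label{lem:lengthS}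
$\operatorname{ad}_S(z,z')\ge m^3/64$.
\end{lemma}

\begin{proof}
By Kirchhoff's formula and Lemma~\ref{lem:resist}, the uniform spanning tree of $S$ contains a shortcut with probability at most $m\cdot3m^{-4}\le1/9$. Given that it contains none, it is a uniform spanning tree of $S^\circ$, and Lemma~\ref{lem:length} applies.
\end{proof}

\subsection{One pair of vertices}
Let $\Lambda_L$ be the chain of $L$ copies of $S^\circ$ in which the $i$th copy has terminals $z=z_{i-1}$ and $z'=z_i$. It has $LN_S+L+1\in[3Lm^5,5Lm^5]$ vertices. Concatenating the flows of Lemma~\ref{lem:resist} gives $R(z_0,z_L)\le5L/m^5$. Consecutive copies share one vertex, so the uniform spanning tree of $\Lambda_L$ restricts to a uniform spanning tree of each copy, and $\operatorname{ad}_{\Lambda_L}(z_0,z_L)\ge Lm^3/32$ by Lemma~\ref{lem:length}.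

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
Take $G=\Lambda_L$, $x=z_0$, $y=z_L$. Then $n^{4/5}R(x,y)^{1/5}\le(5Lm^5)^{4/5}(5L/m^5)^{1/5}=5Lm^3\le160\operatorname{ad}_G(x,y)$.
\end{proof}

\begin{proof}[Proof of the bound on $a(n)$ in Theorem~\ref{thm:lower}]
Let $L=m^5$ and let $G$ be $\Lambda_L$ with the edge $z_0z_L$ added. The chain has resistance at most $5$ and the edge has resistance $1$. By Lemma~\ref{lem:glue}, with probability at least $1/6$ the tree omits the edge, and it is then a uniform spanning tree of $\Lambda_L$. Since $d_G(z_0,z_L)=1$, we get $A_G(z_0,z_L)\ge\frac16\cdot m^8/32=m^8/192$. The order $n_m$ of $G$ is increasing in $m$ and lies in $[3m^{10},5m^{10}]$. For $n_m\le n<n_{m+1}$ attach $n-n_m$ pendant leaves; this does not change $A_G(z_0,z_L)$, and $n\le5(4m/3)^{10}$ gives $m^8\ge c\,n^{4/5}$. For the finitely many $n<n_3$ use $a(n)\ge1$.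
\end{proof}

\subsection{All pairs: closing the chain by a binary tree}
The shortcuts make each block $S$ shallow, and it remains to bring the terminals close together. A binary tree over the terminals does this at the cost of a logarithmic diameter, and it is thin: between two consecutive terminals it offers only logarithmic conductance, so the spanning tree prefers the blocks.

Let $t$ be the largest integer with $t2^t\le m^5/10$. Since $m\ge3$ and $3\cdot2^3\le24.3$, we have $t\ge3$. Take a complete binary tree of depth $t$, with leaves $z_0,\dots,z_L$ from left to right, $L=2^t-1\ge7$. For $i=1,\dots,L$ insert a copy $S_i$ of $S$ with $z=z_{i-1}$ and $z'=z_i$. The resulting graph $G_m$ is connected and simple, with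
\[
N=N_m=LN_S+2L+1\le2LN_S
\]
vertices. Every vertex is within distance $3$ of the binary tree, so the diameter is at most $2t+6\le4t$. Call $S_i$ \emph{unbroken} if $T\cap S_i$ is a spanning tree of $S_i$, and let $\mathcal U$ be the event that all blocks are unbroken.

\begin{lemma}\label{lem:unbroken}
$\mathbb{P}(\mathcal U)\ge1/2$, and given $\mathcal U$ each $T\cap S_i$ is a uniform spanning tree of $S_i$.
\end{lemma}

\begin{proof}
Fix $i$, let $G'$ be $G_m$ with the interior of $S_i$ removed, and let $R'=R_{G'}(z_{i-1},z_i)$. We show that $1/R'\le t$. Let $\psi$ be the indicator of the set of vertices of $G'$ that consists of the blocks $S_j$ with $j<i$ and the nodes of the binary tree whose leftmost descendant leaf has index at most $i-1$ (a leaf counts as its own descendant). Then $\psi(z_j)=1$ exactly when $j\le i-1$, so $\psi$ is constant on each block of $G'$. A node and its left child have the same leftmost leaf. If $\psi$ differs on a node $u$ and its right child, then the leftmost leaf below $u$ has index at most $i-1$ and the leftmost leaf below the right child has index at least $i$, so $z_{i-1}$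 lies below the left child of $u$. Thus $u$ is one of the $t$ proper ancestors of $z_{i-1}$, at most $t$ edges contribute to the energy of $\psi$, and the Dirichlet principle gives $1/R'\le t$.

By Lemmas~\ref{lem:glue} and~\ref{lem:resist}, $S_i$ is broken with probability at most $R_S(z,z')/R'\le5t/m^5$. A union bound gives $\mathbb{P}(\mathcal U^c)\le5t2^t/m^5\le1/2$.

A spanning tree in $\mathcal U$ consists of spanning trees $T_i$ of the blocks and a set $J$ of edges of the binary tree. The union of the $T_i$ is a tree containing all leaves. So the whole is a spanning tree of $G_m$ exactly when $J$ is a spanning tree of the binary tree with its leaves identified, a condition that does not involve the $T_i$. Hence the $T_i$ are independent and uniform given $\mathcal U$.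
\end{proof}

\begin{proof}[Proof of the bound on $b(n)$ in Theorem~\ref{thm:lower}]
Let $x,y$ be interior vertices of $S_i,S_j$ with $i<j$. On $\mathcal U$ the union of the trees $T\cap S_r$ is a subtree of $T$ containing $x$ and $y$, so the tree path stays in the chain of blocks and crosses $S_{i+1},\dots,S_{j-1}$ from terminal to terminal. By Lemmas~\ref{lem:lengthS} and~\ref{lem:unbroken},
\[
\operatorname{ad}_{G_m}(x,y)\ge\tfrac12\,(j-i-1)\,m^3/64 .
\]
The sum $\sum_{i<j}(j-i-1)$ counts triples $i<r<j$, so it equals $\binom L3\ge L^3/27$, and $\binom N2\le2L^2N_S^2$. Therefore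
\[
\operatorname{aad}_{G_m}\ge\frac{N_S^2\cdot L^3m^3}{27\cdot128\cdot2L^2N_S^2}=\frac{Lm^3}{6912}.
\]
By the maximality of $t$ we have $(t+1)2^{t+1}>m^5/10$, and $L\ge2^{t-1}$; by the definition of $t$ we have $L\le m^5/(10t)$. Hence
\begin{equation}\label{eq:LN}
L\ge\frac{m^5}{40(t+1)}\ge\frac{m^5}{80t},\qquad\frac{3m^{10}}{80t}\le3m^5L\le N\le8m^5L\le\frac{m^{10}}t .
\end{equation}
The last bound gives $m^8\ge(tN)^{4/5}$, and $t\le\log_2N$ because $2^t\le N$. So
\begin{equation}\label{eq:Bm}
\frac{\operatorname{aad}_{G_m}}{4t}\ge c\,\frac{m^8}{t^2}\ge c\,N^{4/5}t^{-6/5}\ge c\,N^{4/5}(\ln N)^{-6/5}.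
\end{equation}

To reach every $n$, write $t=t_m$. It is nondecreasing in $m$, so $N_m$ is increasing, and \eqref{eq:LN} gives $N_{m+1}/N_m\le\frac{80}3(4/3)^{10}=C$. For $N_m\le n<N_{m+1}$ let $G$ be $G_m$ with $n-N_m$ pendant leaves attached at $z_0$. Tree distances between old vertices keep their law, and old pairs form a fraction at least $N_m^2/(2n^2)\ge1/(2C^2)$ of all pairs, so $\operatorname{aad}_G\ge c\operatorname{aad}_{G_m}$. The new vertices are adjacent to the binary tree, so still $\bar d_G\le4t$. Now \eqref{eq:Bm} and $n/C\le N_m\le n$ give $B_G\ge c\,n^{4/5}(\ln(n+1))^{-6/5}$. For the finitely many $n<N_3$ use $b(n)\ge1$.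
\end{proof}

\section{The upper bound}\label{sec:upper}

Fix $G$ and $x\ne y$. Let $\rho=R(x,y)$ and $\lambda=1+\ln n$, let $\gamma=(\gamma_0,\dots,\gamma_\ell)$ be the path from $x$ to $y$ in $T$, and let $p_v=\mathbb{P}(v\in\gamma)$. Then $\operatorname{ad}_G(x,y)\le\mathbb{E}|\gamma|=\sum_vp_v$, where $|\gamma|=\ell+1$ counts vertices.

\subsection{Low resistance makes the path spread out}

\begin{lemma}\label{lem:cube}
$\displaystyle\sum_{v\in V}\frac{p_v^3}{d_v}\le4\rho$.
\end{lemma}

By Lemma~\ref{lem:segment}, $p_v=\sum_\eta w(\eta)e(\eta)$ over paths $\eta$ ending at $v$, and the total weight $\sum_\eta w(\eta)$ is at most $d_v\rho$. So if $p_v$ is large compared with $d_v\rho$, the escape probabilities must be large. To show that this cannot happen at many vertices, we look for disjoint events, one for each $v$, whose probabilities involve $e(\eta)$. An independent excursion from $y$ that touches $\eta$ only at its tip consists of two escapes, one of them reversed; together with the escape of $\gamma$ itself this produces the cube.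

\begin{proof}
Let $\mathcal E$ be a random walk from $y$ run until its first return to $y$, independent of $\gamma$. Let $\eta$ be a self-avoiding path from $x$ to $v$ that avoids $y$. If $\mathcal E$ visits $\eta$ at exactly one time, and then at $v$, cut it there into $\omega'$ from $y$ to $v$ and $\omega''$ from $v$ to $y$. Both $\omega''$ and the reversal of $\omega'$ are walks from $v$ that end at their first visit to $y$ and avoid $\eta$ after time $0$. Such walks have total weight $e(\eta)$, so \eqref{eq:reverse} gives
\[
d_y\,\mathbb{P}(\mathcal E\text{ visits }\eta\text{ at exactly one time, and then at }v)=d_v\,e(\eta)^2 .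
\]
For $v\ne y$ let $\mathcal A_v$ be the event that $v\in\gamma$ and that $\mathcal E$ visits the segment of $\gamma$ from $x$ to $v$ at exactly one time, and then at $v$. By independence and Lemma~\ref{lem:segment}(a), $d_y\mathbb{P}(\mathcal A_v)=d_v\sum_\eta w(\eta)e(\eta)^3$, with $\eta$ ending at $v$. On $\mathcal A_v$ the vertex $v$ is the first vertex along $\gamma$ that $\mathcal E$ visits, so these events are disjoint.

Summing over all $v$ would give the bound $d_y$, which does not see $\rho$. We therefore keep only vertices that are electrically far from $y$. Let $\varphi(v)=\mathbb{P}_v(\tau_x<\tau_y)$ and $D=\{v:\varphi(v)\ge\frac12\}$. For $v\in D$ the event $\mathcal A_v$ forces $\mathcal E$ to hit $D$, so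
\begin{equation}\label{eq:excursion}
\sum_{v\in D}d_v\sum_{\eta\text{ ending at }v}w(\eta)e(\eta)^3\le d_y\,\mathbb{P}(\mathcal E\text{ hits }D)=\mathcal C(y\leftrightarrow D).
\end{equation}
The function $\psi=\min(2\varphi,1)$ vanishes at $y$ and equals $1$ on $D$. Along each edge its increment has the sign of the increment of $\varphi$, or is zero, and is at most twice as large in absolute value. The Dirichlet principle, \eqref{eq:parts} and $\Delta\varphi=(\mathbf 1_x-\mathbf 1_y)/\rho$ give
\[
\mathcal C(y\leftrightarrow D)\le\sum_{ab\in E}(\psi(a)-\psi(b))^2\le2\sum_{ab\in E}(\varphi(a)-\varphi(b))(\psi(a)-\psi(b))=\frac{2(\psi(x)-\psi(y))}\rho=\frac2\rho .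
\]
On the other side, H\"older's inequality, Lemma~\ref{lem:segment}(b) and \eqref{eq:green} give
\[
p_v^3=\Bigl(\sum_\eta w(\eta)e(\eta)\Bigr)^3\le\Bigl(\sum_\eta w(\eta)\Bigr)^2\sum_\eta w(\eta)e(\eta)^3\le(d_v\rho)^2\sum_\eta w(\eta)e(\eta)^3 .
\]
Inserting both estimates in \eqref{eq:excursion} yields $\sum_{v\in D}p_v^3/d_v\le2\rho$. Now exchange $x$ and $y$. The tree path has the same vertex set, and $\varphi$ becomes $1-\varphi$, so the same bound holds for the sum over $\{\varphi\le\frac12\}$. The two sets cover $V$.
\end{proof}

\begin{remark}
The cube cannot be lowered. In $S^\circ$ with $x=z$, $y=z'$ the vertices of $C_i$ are interchangeable and have degree at most $2k^2$, so Lemma~\ref{lem:length} gives $p_v\ge5/(64k)$ on $C_i$ and $\sum_vp_v^r/d_v\ge\frac12(5/64)^r\,m^{1-2r}$ for $r>0$, while $\rho\le5m^{-5}$. For $r=3$ the sum is at least $c\rho$, and for $r<3$ it exceeds $C\rho$ when $m$ is large.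
\end{remark}

\begin{remark}
H\"older's inequality with three factors $p_vd_v^{-1/3}$, $d_v^{1/3}$ and $1$ turns Lemma~\ref{lem:cube} into $\mathbb{E}|\gamma|\le(4\rho\cdot2|E|\cdot n)^{1/3}=2(n|E|\rho)^{1/3}$. This bound weakens as the number of edges grows, and vertices of high degree need a second argument.
\end{remark}

\subsection{High degree creates shortcuts}

\begin{lemma}\label{lem:degree}
For $d\ge1$ let $H=\{v:d\le d_v<2d\}$ and $\mu=\mathbb{E}|\gamma\cap H|$. Then $\mu\le60\,n\sqrt{\lambda/d}$.
\end{lemma}

The idea is to ask where a walk that leaves $\gamma$ at a vertex $\gamma_i$ comes back. Its loop erasure is an alternative route between two vertices of $\gamma$, and we give these routes weights with total at most $d_{\gamma_i}$. Routes longer than the segment of $\gamma$ they bypass can be counted: in a simple graph their weight is limited by the numbers of vertices that hang off the two endpoints, about $n/\mu$ each. Routes shorter than the segment are not controlled by this count, but a symmetry shows that on average they have the same weight as the longer ones. The outcome is roughly $d\le C(n/\mu)^2\lambda$.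 For $K_n$ this gives $\mu\le C\sqrt{n\lambda}$, which matches Example~\ref{ex:Kn} up to the logarithm.

Fix a self-avoiding path $\gamma$ from $x$ to $y$. A \emph{chord} from $\gamma_i$ to $\gamma_j$, where $j\ne i$, is a self-avoiding path $\eta$ from $\gamma_i$ to $\gamma_j$ whose interior vertices are off $\gamma$. Its \emph{length} $\|\eta\|$ is its number of edges and its \emph{span} is $|i-j|$. An edge of $\gamma$ is a chord of length $1$ and span $1$. Let $\omega$ be the random walk from $\gamma_i$ stopped at time $\tau_\gamma^+$. If it ends at $\gamma_j\ne\gamma_i$, then $\operatorname{LE}(\omega)$ is a chord from $\gamma_i$ to $\gamma_j$. Put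
\[
Y_i=d_{\gamma_i}\mathbb{P}(\omega\text{ ends at }\gamma_i),\qquad
c_\gamma(\eta)=d_{\gamma_i}\mathbb{P}(\operatorname{LE}(\omega)=\eta)
\]
for chords $\eta$ from $\gamma_i$. Then
\begin{equation}\label{eq:budget}
d_{\gamma_i}=Y_i+\sum_{\eta\text{ from }\gamma_i}c_\gamma(\eta).
\end{equation}
Write $\mathbb{P}(\gamma)$ for the probability that the tree path equals $\gamma$.

\begin{lemma}\label{lem:det}
For every chord $\eta$ of $\gamma$,
\[
c_\gamma(\eta)=\frac{\det\Delta_{V\setminus(\gamma\cup\eta)}}{\det\Delta_{V\setminus\gamma}},\qquad
\mathbb{P}(\gamma)\,c_\gamma(\eta)=\frac{\det\Delta_{V\setminus(\gamma\cup\eta)}}{\kappa(G)} .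
\]
\end{lemma}

\begin{proof}
Let $\eta=(u_0,\dots,u_b)$ and $W_l=V\setminus(\gamma\cup\{u_1,\dots,u_{l-1}\})$. A walk $\omega$ with $\operatorname{LE}(\omega)=\eta$ visits $u_0$ only at time $0$, since it stops on its return to $\gamma$. Cut it at the last visits to $u_1,\dots,u_{b-1}$. It consists of the step $u_0u_1$ and then, for $l=1,\dots,b-1$, a closed walk from $u_l$ inside $W_l$ followed by the step $u_lu_{l+1}$; every such sequence arises from exactly one $\omega$. The closed walks from $u_l$ in $W_l$ have total weight $g_{W_l}(u_l,u_l)$. By \eqref{eq:cramer},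
\[
c_\gamma(\eta)=d_{u_0}\cdot\frac1{d_{u_0}}\prod_{l=1}^{b-1}\frac{g_{W_l}(u_l,u_l)}{d_{u_l}}=\prod_{l=1}^{b-1}\frac{\det\Delta_{W_{l+1}}}{\det\Delta_{W_l}},
\]
and the product telescopes, with $W_1=V\setminus\gamma$ and $W_b=V\setminus(\gamma\cup\eta)$. Deleting the edges of $\gamma$ is a bijection from the spanning trees containing $\gamma$ to the forests rooted at $\gamma$, so $\mathbb{P}(\gamma)=\det\Delta_{V\setminus\gamma}/\kappa(G)$ by the matrix-tree theorem.
\end{proof}

The weight $\mathbb{P}(\gamma)c_\gamma(\eta)$ depends only on the vertex set $\gamma\cup\eta$. In the triangle with vertices $x,y,w$ this can be seen by hand. The path $(x,y)$ has probability $2/3$ and its chord $(x,w,y)$ has $c=2\cdot\frac12\cdot\frac12$; the path $(x,w,y)$ has probability $1/3$ and its chord $(x,y)$ has $c=2\cdot\frac12$. Both products are $1/3$. The general statement is the following exchange inequality. Call a chord \emph{long} if its length is at least its span, and put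
\[
J_i=Y_i+2\sum_{\eta\text{ long, from }\gamma_i}c_\gamma(\eta).
\]

\begin{lemma}\label{lem:exchange}
$d\mu\le\mathbb{E}\sum_{i:\,\gamma_i\in H}J_i$, and $J_i<4d$ whenever $\gamma_i\in H$.
\end{lemma}

\begin{proof}
Consider pairs $(\gamma,\eta)$ of a self-avoiding path from $x$ to $y$ and a chord of it, say from $u$ to $u'$. Let $\gamma'$ be $\gamma$ with its segment between $u$ and $u'$ replaced by $\eta$, suitably oriented, and let $\eta'$ be that segment, traversed from $u$ to $u'$. Then $\gamma'$ is a self-avoiding path from $x$ to $y$ and $\eta'$ is a chord of $\gamma'$. The map $(\gamma,\eta)\mapsto(\gamma',\eta')$ is an involution. It keeps the starting vertex $u$ and the vertex set $\gamma\cup\eta$, hence the weight in Lemma~\ref{lem:det}, and it interchanges length and span. So among the pairs with $u\in H$, those with length less than span have the same total weight as those with length greater than span, and the total weight of all pairs is at most twice that of the pairs with a long chord. With \eqref{eq:budget},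
\[
d\mu\le\mathbb{E}\sum_{\gamma_i\in H}d_{\gamma_i}=\mathbb{E}\sum_{\gamma_i\in H}\Bigl(Y_i+\sum_{\eta\text{ from }\gamma_i}c_\gamma(\eta)\Bigr)\le\mathbb{E}\sum_{\gamma_i\in H}J_i .
\]
Also $J_i\le2d_{\gamma_i}$ by \eqref{eq:budget}, and this is less than $4d$ on $H$.
\end{proof}

The symmetry holds only after averaging over $\gamma$. The remaining estimates hold for each fixed $\gamma$. Let $q_v(i)=\mathbb{P}_v(X_{\tau_\gamma}=\gamma_i)$ and $n_i=\sum_{v\in V}q_v(i)$, so that $\sum_{i=0}^\ell n_i=n$. By Wilson's algorithm $n_i$ is the expected size of the component of $\gamma_i$ in a uniform forest rooted at $\gamma$. The next lemma is where $G$ must be simple; the multigraph of Section~\ref{sec:intro} shows that Theorem~\ref{thm:upper} fails otherwise.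

\begin{lemma}\label{lem:chord}
$Y_i\le n_i$, and $\sum_\eta\|\eta\|\,c_\gamma(\eta)\le n_in_j$ for $j\ne i$, where $\eta$ runs over the chords from $\gamma_i$ to $\gamma_j$. Consequently
\[
J_i\le n_i+2n_i\sum_{j\ne i}\frac{n_j}{|i-j|}.
\]
\end{lemma}

\begin{proof}
Conditioning on the first step gives $Y_i=\sum_{w\sim\gamma_i}q_w(i)$. Each vertex $w$ occurs at most once, so $Y_i\le n_i$.

For the second bound we count in two ways the pairs $(\Phi,f)$, where $\Phi$ is a forest rooted at $\gamma$ and $f$ is an edge of $G$ between the components $\Phi_i\ni\gamma_i$ and $\Phi_j\ni\gamma_j$. The graph $\Psi=\Phi+f$ is a spanning forest in which one component contains $\gamma_i,\gamma_j$ and no other vertex of $\gamma$, and every other component contains exactly one vertex of $\gamma$. The path $\eta$ from $\gamma_i$ to $\gamma_j$ in $\Psi$ is a chord and contains $f$. Conversely, such a $\Psi$ arises from exactly $\|\eta\|$ pairs, one for each edge $f$ of $\eta$. Deleting the edges of $\eta$ is a bijection from the forests $\Psi$ with a given $\eta$ to the forests rooted at $\gamma\cup\eta$. So the number of pairs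 is $\sum_\eta\|\eta\|\det\Delta_{V\setminus(\gamma\cup\eta)}$. Divide by the number $\det\Delta_{V\setminus\gamma}$ of forests $\Phi$ and use Lemma~\ref{lem:det}: for uniform $\Phi$,
\[
\sum_\eta\|\eta\|\,c_\gamma(\eta)=\mathbb{E}\,\#\{\text{edges between }\Phi_i\text{ and }\Phi_j\}\le\mathbb{E}\,|\Phi_i||\Phi_j|=\sum_{v,w}\mathbb{P}(v\in\Phi_i,\,w\in\Phi_j),
\]
where the inequality holds because $G$ has no multiple edges. Run Wilson's algorithm with $w$ first and $v$ second. Then $\mathbb{P}(w\in\Phi_j)=q_w(j)$. Given a branch from $w$ to $\gamma_j$, the event $v\in\Phi_i$ requires the walk from $v$ to reach $\gamma_i$ before the branch and the rest of $\gamma$, which has probability at most $q_v(i)$. Summing $q_v(i)q_w(j)$ over $v,w$ gives $n_in_j$.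

A long chord from $\gamma_i$ to $\gamma_j$ has $1\le\|\eta\|/|i-j|$, so the long chords between these vertices have total weight at most $n_in_j/|i-j|$. The bound on $J_i$ follows.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:degree}]
The bound on $J_i$ is useful where the masses $n_j$ do not accumulate near $i$. Since the total mass is $n$, a covering argument shows that few indices fail this, and for those we use $J_i<4d$; this is why the degrees in $H$ are confined to a range $[d,2d)$. Let $\theta\ge1$ be a number that does not depend on $\gamma$, and put $n_j=0$ for $j\notin[0,\ell]$. Call $i\in\{0,\dots,\ell\}$ \emph{bad} if $\sum_{|j-i|\le r}n_j>\theta(2r+1)$ for some integer $r\ge0$, and \emph{good} otherwise.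

\emph{Bad indices.} For each bad $i$ fix such an $r=r_i$ and let $I_i$ be the set of integers within distance $r_i$ of $i$. Go through these intervals in order of decreasing radius, and select an interval if it is disjoint from those selected before. Every $I_i$ meets a selected $I_{i'}$ with $r_{i'}\ge r_i$, so $|i-i'|\le2r_{i'}$. The selected intervals are disjoint and $I_{i'}$ carries mass more than $\theta(2r_{i'}+1)$. Hence the number of bad indices is at most
\[
\sum_{i'\text{ selected}}(4r_{i'}+1)\le2\sum_{i'\text{ selected}}(2r_{i'}+1)\le\frac{2n}\theta .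
\]

\emph{Good indices.} If $i$ is good, then $n_i\le\theta$ and $M(r)=\sum_{0<|j-i|\le r}n_j\le\theta(2r+1)\le3\theta r$ for $r\ge1$. Since $1\le|i-j|\le n-1$ for $j\ne i$ in $[0,\ell]$, and $\frac1a=\frac1n+\sum_{r=a}^{n-1}\frac1{r(r+1)}$,
\[
\sum_{j\ne i}\frac{n_j}{|i-j|}=\frac{M(n-1)}n+\sum_{r=1}^{n-1}\frac{M(r)}{r(r+1)}\le3\theta+3\theta\sum_{r=2}^n\frac1r\le3\theta\lambda .
\]
By Lemma~\ref{lem:chord}, $J_i\le\theta+6\theta^2\lambda\le7\theta^2\lambda$.

\emph{Conclusion.} Lemma~\ref{lem:exchange} gives $d\mu\le4d\cdot2n/\theta+7\theta^2\lambda\mu$. If $\mu=0$ there is nothing to prove. Otherwise take $\theta=16n/\mu\ge16$. The first term becomes $d\mu/2$, so $d/2\le7\cdot256\,(n/\mu)^2\lambda$, that is, $\mu^2\le3584\,n^2\lambda/d\le60^2n^2\lambda/d$.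
\end{proof}

\subsection{Summation over degree classes}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
For integers $s\ge0$ let $H_s=\{v:2^s\le d_v<2^{s+1}\}$ and $\mu_s=\sum_{v\in H_s}p_v$. These sets partition $V$. By H\"older's inequality and Lemma~\ref{lem:cube},
\[
\mu_s^3\le n^2\sum_{v\in H_s}p_v^3\le n^2\,2^{s+1}\sum_{v\in H_s}\frac{p_v^3}{d_v}\le8\cdot2^s\rho n^2,
\]
and by Lemma~\ref{lem:degree}, $\mu_s^2\le3600\,n^2\lambda2^{-s}$. As functions of a real variable $s$, the increasing bound $(8\cdot2^s\rho n^2)^{1/3}$ and the decreasing bound $(3600\,n^2\lambda2^{-s})^{1/2}$ agree at one point $s^*$. Their common value $\mu^*$ satisfies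
\[
(\mu^*)^5=(\mu^*)^3(\mu^*)^2=(8\cdot2^{s^*}\rho n^2)(3600\,n^2\lambda2^{-s^*})=28800\,\rho\lambda n^4,
\]
so $\mu^*\le8\,n^{4/5}\rho^{1/5}\lambda^{1/5}$, as $8^5=32768$. We have $\mu_s\le\mu^*2^{-(s^*-s)/3}$ for $s\le s^*$ and $\mu_s\le\mu^*2^{-(s-s^*)/2}$ for $s>s^*$. Two geometric series give
\[
\operatorname{ad}_G(x,y)\le\sum_s\mu_s\le\mu^*\Bigl(\frac1{1-2^{-1/3}}+\frac1{1-2^{-1/2}}\Bigr)\le8.3\,\mu^*\le70\,n^{4/5}\lambda^{1/5}\rho^{1/5}.
\]

The bound on $A_G(x,y)$ follows from $\rho\le d_G(x,y)$ on dividing by $d_G(x,y)$. For $B_G$, average over pairs. Since $u\mapsto u^{1/5}$ is concave, Jensen's inequality bounds the average of $R^{1/5}\le d_G^{1/5}$ by $\bar d_G^{\;1/5}$. So $\operatorname{aad}_G\le70\,n^{4/5}\lambda^{1/5}\bar d_G^{\;1/5}$, and we divide by $\bar d_G$.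
\end{proof}

\begin{thebibliography}{9}
\bibitem{warwick} \emph{Open Problems From}, \texttt{https://text.www2.warwick.ac.uk/fac/sci/maths/research/\allowbreak events/2014-15/nonsymposium/random/Openprobs.pdf}
\end{thebibliography}
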